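\title{A multivalued contraction with closed bounded values and no fixed point}

\begin{abstract}
Let $T$ map a complete metric space to its nonempty closed subsets and satisfy $H(Tx,Ty)<\psi(d(x,y))$ for $x\neq y$, where $H$ is the Hausdorff distance and $\psi$ is an L-function. We show that $T$ need not have a fixed point, even if the space is bounded and $\psi(t)=2t/(2+t)$. The space is the completion of a weighted tree, obtained by adding freely every point that the contraction condition demands. For nondecreasing L-functions the construction gives a sharp criterion: a fixed point is forced if and only if every positive sequence with $t_{k+1}<\psi(t_k)$ is summable.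
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $(X,d)$ be a metric space. For $x\in X$ and nonempty sets $A,B\subset X$ put $d(x,A)=\inf_{a\in A}d(x,a)$ and
\[
H(A,B)=\max\Big\{\sup_{a\in A}d(a,B),\ \sup_{b\in B}d(b,A)\Big\}\in[0,\infty].
\]
Thus $H(A,B)\le r$ means that every point of either set is at distance at most $r$ from the other set. We shall also use that $d(x,A)<r$ gives a point $a\in A$ with $d(x,a)<r$, and that $d(x,A)=0$ gives $x\in A$ when $A$ is closed.

A function $\psi:[0,\infty)\to[0,\infty)$ is an \emph{L-function} if $\psi(0)=0$, $\psi(s)>0$ for every $s>0$, and for every $s>0$ there is $\delta>0$ such that $\psi(t)\le s$ for all $t\in[s,s+\delta]$. Every continuous $\psi$ with $\psi(0)=0$ and $0<\psi(s)<s$ for $s>0$ is an L-function, since $\psi(s)<s$ forces $\psi(t)<s$ for $t$ near $s$. The identity is not an L-function, while the step function equal to $2^n$ on $[2^n,2^{n+1})$, $n\in\mathbb{Z}$, and to $0$ at $0$ is one.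

Given an L-function $\psi$, we call $T$ a \emph{$\psi$-contraction} if $T$ assigns to each point $x$ of a nonempty complete metric space $X$ a nonempty closed set $Tx\subset X$ and
\begin{equation}\label{eq:contraction}
H(Tx,Ty)<\psi(d(x,y))\qquad\text{for all }x\neq y .
\end{equation}
A \emph{fixed point} of $T$ is a point $x$ with $x\in Tx$. Condition \eqref{eq:contraction} says that points at distance slightly more than $s$ have values at distance less than $s$. So there is a gain at every scale $s$, but nothing is assumed about the size of the gain as $s\to0$. The following question is posed in \cite{source}.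

\begin{quote}
\textbf{Question.} Let $\psi$ be an L-function. Does every $\psi$-contraction have a fixed point?
\end{quote}

The simplest cases suggest that it does. The answer is yes if $\psi(t)=kt$ with $0<k<1$, if every value $Tx$ is a single point, and if $X$ is compact; we recall the short proofs in Section~\ref{sec:orbits}. It is also known to be yes if every value $Tx$ is compact (Reich). Nevertheless, the answer is no.

Call $\rho:[0,\infty)\to[0,\infty)$ \emph{admissible} if $\rho(0)=0$, $0<\rho(t)\le t$ for $t>0$, and $\rho$ is nondecreasing and right-continuous. We write $\rho^k$ for the $k$-th iterate of $\rho$.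

\begin{theorem}\label{thm:main}
Let $\rho$ be admissible and let $t_0>0$ satisfy $\sum_k\rho^k(t_0)=\infty$. Then there are a complete metric space of diameter at most $t_0$ and a map $T$ on it with nonempty closed values such that $H(Tx,Ty)\le\rho(d(x,y))$ for all $x\neq y$ and $T$ has no fixed point.
\end{theorem}

For $\rho(t)=t$ this is trivial: exchange two points at distance $t_0$. The content lies in the case where $\rho^k(t_0)$ tends to $0$, but slowly.

\begin{corollary}\label{cor:answer}
Let $\psi(t)=\frac{2t}{2+t}$, a continuous increasing L-function. There is a $\psi$-contraction $T$ on a bounded complete metric space that has no fixed point. Its values are closed and bounded, and it also satisfies $H(Tx,Ty)\le k(d(x,y))\,d(x,y)$ for $x\ne y$ with $k(t)=\frac1{1+t}$, a continuous function that is less than $1$ on $(0,\infty)$, so that $\limsup_{s\to t+}k(s)<1$ for every $t>0$.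
\end{corollary}

\begin{proof}
The function $\psi$ is continuous and increasing, $\psi(0)=0$, and $0<\psi(s)<s$ for $s>0$, so it is an L-function. Let $\rho(t)=\frac{t}{1+t}=k(t)\,t$, which is admissible, and let $t_0=1$. From $1/\rho(t)=1/t+1$ we get $\rho^k(1)=\frac1{1+k}$, so $\sum_k\rho^k(1)=\infty$. Since $\rho(t)=\frac{t}{1+t}<\frac{t}{1+t/2}=\psi(t)$ for $t>0$, the map of Theorem~\ref{thm:main} has all the stated properties.
\end{proof}

The divergence of $\sum_k\rho^k(t_0)$ is exactly the obstruction. For an L-function $\psi$ consider the condition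
\begin{itemize}
\item[(S)] every sequence of positive numbers with $t_{k+1}<\psi(t_k)$ for all $k\ge0$ satisfies $\sum_k t_k<\infty$.
\end{itemize}

\begin{theorem}\label{thm:dichotomy}
Let $\psi$ be an L-function.
\begin{enumerate}
\item[(1)] If $\psi$ satisfies \textup{(S)}, then every $\psi$-contraction has a fixed point.
\item[(2)] If $\psi$ is nondecreasing and \textup{(S)} fails, then there is a $\psi$-contraction without a fixed point, even on a bounded space.
\end{enumerate}
\end{theorem}

So a nondecreasing L-function $\psi$ forces a fixed point if and only if it satisfies (S). For instance, in the family $\psi_c(t)=t(1+t^c)^{-1/c}$, $c>0$, a fixed point is forced if and only if $c<1$ (Example~\ref{ex:family}).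

Part (1) of Theorem~\ref{thm:dichotomy} is proved in Section~\ref{sec:orbits}. Sections~\ref{sec:tree}--\ref{sec:nofix} prove Theorem~\ref{thm:main} without the bound on the diameter, and Section~\ref{sec:end} adds this bound and proves part (2).

\section{Orbits and summability}\label{sec:orbits}

\begin{lemma}\label{lem:L}
Let $\psi$ be an L-function. Then $\psi(s)\le s$ for all $s\ge0$. If $t_k>0$ and $t_{k+1}<\psi(t_k)$ for all $k\ge0$, then $(t_k)$ is strictly decreasing and $t_k\to0$.
\end{lemma}

\begin{proof}
The first claim is the case $t=s$ of the definition, and it gives $t_{k+1}<t_k$. Let $s=\lim t_k$ and suppose $s>0$. Take $\delta$ for this $s$. For large $k$ we have $t_k\in[s,s+\delta]$, hence $t_{k+1}<\psi(t_k)\le s$, which is impossible for a sequence that decreases to $s$.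
\end{proof}

An \emph{orbit} of $T$ is a sequence $(x_n)_{n\ge0}$ with $x_{n+1}\in Tx_n$ for all $n$. Its \emph{steps} are the numbers $d_n=d(x_n,x_{n+1})$.

\begin{lemma}\label{lem:orbit}
Let $T$ be a $\psi$-contraction without a fixed point. Then no orbit of $T$ is a Cauchy sequence, and there is an orbit whose steps satisfy $0<d_{n+1}<\psi(d_n)$ for all $n$.
\end{lemma}

\begin{proof}
By \eqref{eq:contraction} and Lemma~\ref{lem:L}, $H(Tx,Ty)\le d(x,y)$ for all $x,y$, the case $x=y$ being trivial. If an orbit is Cauchy, it converges to some $x$, and $d(x_{n+1},Tx)\le H(Tx_n,Tx)\le d(x_n,x)\to0$. Hence $d(x,Tx)=0$, and $x\in Tx$ because $Tx$ is closed, a contradiction.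

All steps of all orbits are positive, since $d_n=0$ means $x_n=x_{n+1}\in Tx_n$. Take any $x_0$ and any $x_1\in Tx_0$. Given $x_{n+1}\in Tx_n$, we have $d(x_{n+1},Tx_{n+1})\le H(Tx_n,Tx_{n+1})<\psi(d_n)$. Because the inequality is strict, there is $x_{n+2}\in Tx_{n+1}$ with $d(x_{n+1},x_{n+2})<\psi(d_n)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}(1)]
If $T$ had no fixed point, the orbit in Lemma~\ref{lem:orbit} would have $\sum_n d_n<\infty$ by (S). It would then be Cauchy, which the same lemma excludes.
\end{proof}

This covers $\psi(t)=kt$ with $0<k<1$, where $t_n\le k^nt_0$. Without (S), Lemma~\ref{lem:L} still gives $d_n\to0$, so every $\psi$-contraction has $\inf_x d(x,Tx)=0$. The function $x\mapsto d(x,Tx)$ is continuous, since $|d(x,Tx)-d(y,Ty)|\le d(x,y)+H(Tx,Ty)\le 2d(x,y)$. On a compact space it attains its infimum $0$, at a fixed point.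

The single-valued case needs neither (S) nor compactness, and its proof shows what a counterexample has to exploit. Let $T$ be any $\psi$-contraction without a fixed point and let $(x_n)$ be the orbit of Lemma~\ref{lem:orbit}. Given $\varepsilon>0$, take $\delta\le\varepsilon$ with $\psi\le\varepsilon$ on $[\varepsilon,\varepsilon+\delta]$, take $N$ with $d_N<\delta$, and let $B$ be the closed ball of radius $\varepsilon+\delta$ about $x_N$. For $y\in B$ we have $H(Tx_N,Ty)<\varepsilon$: this is trivial for $y=x_N$, it follows from $\psi(s)\le s$ if $0<d(x_N,y)<\varepsilon$, and from the choice of $\delta$ otherwise. So $Ty$ has a point within $\varepsilon$ of $x_{N+1}$, and this point lies in $B$. If $T$ is single-valued, this says that $T$ maps $B$ into $B$. The orbit then stays in a ball of radius at most $2\varepsilon$ from time $N$ on; as $\varepsilon$ is arbitrary, the orbit is Cauchy, contrary to Lemma~\ref{lem:orbit}.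

If $T$ is multivalued, we only learn that $Tx_n$ contains a point in $B$ when $x_n\in B$, and also a point close to $x_n$. Nothing says that these are the same point. In the example below they are kept apart: each demand of the contraction condition is met by a point of its own.

\section{From a ray to a tree}\label{sec:tree}

In Sections~\ref{sec:tree}--\ref{sec:nofix}, $\rho$ is admissible, $t_0>0$, and $t_k=\rho^k(t_0)$. The hypothesis $\sum_kt_k=\infty$ enters the proof only in Proposition~\ref{prop:nofix}.

\subsection*{The slowest orbit}
The slowest orbit that the bound $H(Tx,Ty)\le\rho(d(x,y))$ allows has steps $t_0,t_1,t_2,\dots$. Place points $x_0<x_1<x_2<\cdots$ on the real line with $x_{k+1}-x_k=t_k$, and let $Tx_k=\{x_{k+1}\}$. If $\sum_kt_k=\infty$, these points form a closed subset of the line, so the space is complete. There is no fixed point, and the bound holds with equality for neighbors. It fails for other pairs. With $\rho(t)=\frac t{1+t}$ and $t_0=1$ the steps are $1,\frac12,\frac13,\dots$, and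
\[
H(Tx_0,Tx_2)=d(x_1,x_3)=\tfrac12+\tfrac13=\tfrac56>\tfrac35=\rho(\tfrac32)=\rho(d(x_0,x_2)).
\]
For this $\rho$ no single-valued example exists at all, by Section~\ref{sec:orbits}. A multivalued map, however, can be repaired by enlarging its values. The point $x_1\in Tx_0$ needs a partner in $Tx_2$ at distance $\frac35$, so we add a new point at distance $\frac35$ from $x_1$ and declare it an element of $Tx_2$. We join it to $x_1$ alone, by an edge of length $\frac35$, and measure distances along edges. By the triangle inequality, this puts the new point as far from all other points as its distance to $x_1$ permits. The new point needs a value of its own and partners in the other values, so the procedure must be repeated forever. Since each point is added as an element of exactly one value, it is convenient to record the inverse of $T$: a map $\pi$ with $\pi(u)=y$ if $u$ was added to $Ty$.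

\subsection*{Weighted trees}
A tree is a connected graph without cycles; any two vertices are joined by a unique path without repeated vertices. If the edges carry positive lengths, the sum $d(a,b)$ of the lengths along this path is a metric on the vertex set. Fix a root $o$. The \emph{parent} $v^-$ of a vertex $v\neq o$ is its neighbor on the path to $o$, and $v$ is a \emph{child} of $v^-$. Let $S_v$ be the set of vertices whose path to $o$ contains $v$, that is, $v$ and its descendants. Deleting the edge $\{v^-,v\}$ splits the tree into $S_v$ and its complement, so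
\begin{equation}\label{eq:sep}
d(a,b)=d(a,v^-)+d(v^-,v)+d(v,b)\qquad\text{for }v\neq o,\ a\notin S_v,\ b\in S_v .
\end{equation}

\subsection*{The construction}
We define finite weighted trees $X_0\subset X_1\subset\cdots$ with root $o$, and $\pi(u)\in X_{n-1}$ for $u\in X_n\setminus\{o\}$. Let $X_0=\{o\}$ and $X_1=\{o,p\}$, with one edge $\{o,p\}$ of length $t_0$ and $\pi(p)=o$. Suppose $X_n$ is given, $n\ge1$. For each pair $(u,y)\in X_n\times X_n$ with $u\neq o$ and $y\neq\pi(u)$, add a new vertex $v=v_n(u,y)$, joined only to $u$, by an edge of length $\rho(d(\pi(u),y))>0$, and put $\pi(v)=y$. Distinct pairs give distinct vertices, and $X_{n+1}$ is the resulting tree. Only leaves are added, so the path between two old vertices does not change, and $X_n\subset X_{n+1}$ isometrically. Let $X=\bigcup_nX_n$ with its path metric $d$. The \emph{birth time} $\beta(v)$ of a vertex $v$ is the least $n$ with $v\in X_n$.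

\begin{example}\label{ex:stages}
At the first step the only pair is $(p,p)$. It yields $q=v_1(p,p)$ with $\pi(q)=p$ and $d(p,q)=\rho(d(o,p))=t_1$. At the second step the pairs are $(p,p)$, $(p,q)$, $(q,o)$, $(q,q)$, and the new edges have lengths $\rho(d(o,p))=t_1$, $\rho(d(o,q))=\rho(t_0+t_1)$, $\rho(d(p,o))=t_1$, $\rho(d(p,q))=t_2$; see Figure~\ref{fig:X3}. The slowest orbit survives inside $X$ as the ray $x_0=o$, $x_1=p$, $x_{k+1}=v_k(x_k,x_k)$, for which $\pi(x_{k+1})=x_k$ and $d(x_k,x_{k+1})=t_k$. The vertex $v_2(p,q)$ is the repair described above. A pair is served again at every later step. This is harmless, and it shows that the fibers of $\pi$ need not be compact: the vertices $v_n(p,p)$, $n\ge1$, lie in $\pi^{-1}(p)$ at mutual distance $2t_1$.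
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.4]
\draw[very thick] (0,0) -- node[above]{$1$} (1,0) -- node[above]{$\frac12$} (1.5,0) -- node[above]{$\frac13$} (1.833,0);
\draw (1,0) -- node[left]{$\frac12$} (1,0.5);
\draw (1,0) -- node[left]{$\frac35$} (1,-0.6);
\draw (1.5,0) -- node[right]{$\frac12$} (1.5,0.5);
\fill (0,0) circle (0.02) node[below]{$o$};
\fill (1,0) circle (0.02) node[below right]{$p\ [o]$};
\fill (1.5,0) circle (0.02) node[below right]{$q\ [p]$};
\draw[fill=white] (1.833,0) circle (0.02) node[right]{$\,[q]$};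
\draw[fill=white] (1,0.5) circle (0.02) node[above]{$[p]$};
\draw[fill=white] (1,-0.6) circle (0.02) node[right]{$\,[q]$};
\draw[fill=white] (1.5,0.5) circle (0.02) node[above]{$[o]$};
\end{tikzpicture}
\caption{The tree $X_3$ for $\rho(t)=t/(1+t)$ and $t_0=1$. The bracket at a vertex $u$ shows $\pi(u)$, and the four white vertices are those added in the last step. Every edge except $\{o,p\}$ has length $\rho$ of the distance between the vertices named in the brackets at its ends. The thick edges begin the ray with steps $1,\frac12,\frac13,\dots$.}
\label{fig:X3}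
\end{figure}

\begin{lemma}\label{lem:tree}
The tree $X$ and the map $\pi:X\setminus\{o\}\to X$ have the following properties.
\begin{enumerate}
\item[(a)] For $u\neq o$ and $y\in X$ there is $v\neq o$ with $\pi(v)=y$ and $d(u,v)=\rho(d(\pi(u),y))$. If $y\neq\pi(u)$, then $v$ can be taken to be a child of $u$.
\item[(b)] The only edge at $o$ is $\{o,p\}$. Every other edge $\{u,v\}$ has $u,v\neq o$ and length $\rho(d(\pi(u),\pi(v)))$.
\item[(c)] For $v\neq o$ we have $\beta(\pi(v))<\beta(v)$ and $\pi(v)\notin S_v$.
\end{enumerate}
\end{lemma}

\begin{proof}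
(a) If $y=\pi(u)$, take $v=u$ and use $\rho(0)=0$. Otherwise take $v=v_n(u,y)$ with $n\ge1$ so large that $u,y\in X_n$.

(b) Every edge other than $\{o,p\}$ joins a vertex $v=v_n(u,y)$ to $u\neq o$, and $y=\pi(v)$.

(c) We have $\beta(\pi(p))=0<1=\beta(p)$, and a vertex $v=v_n(u,y)$ has $\beta(v)=n+1$ while $u,y\in X_n$. So $\pi(v)$ is born before $v$, and a child is born after its parent. The latter gives $\beta(w)\ge\beta(v)$ for all $w\in S_v$, hence $\pi(v)\notin S_v$.
\end{proof}

On $X$ itself the map $y\mapsto\pi^{-1}(y)$ already does what we want. Its values are nonempty by (a) with $u=p$. It satisfies $H(\pi^{-1}(y),\pi^{-1}(y'))\le\rho(d(y,y'))$ by (a), and it has no fixed point by (c). Only completeness is missing, and it can really fail (Remark~\ref{rem:incomplete}). We must therefore extend the map to the completion, and show that the extension still contracts and that no fixed point appears among the new points.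

\section{Extension to the completion}\label{sec:completion}

Let $\widehat X$ be the completion of $X$: a complete metric space that contains $X$ as a dense subset and whose metric, again written $d$, extends that of $X$. The next lemma will exclude fixed points in $X$. It is not automatic, because every vertex other than $o$ has infinitely many children.

\begin{lemma}\label{lem:isolated}
For every $v\in X$ there is $\tau(v)>0$ such that $d(v,\xi)\ge\tau(v)$ for all $\xi\in\widehat X\setminus\{v\}$.
\end{lemma}

\begin{proof}
Let $\tau(v)$ be the infimum of the lengths of the edges at $v$. A path from $v$ to another vertex $w$ starts with such an edge, so $d(v,w)\ge\tau(v)$. A point $\xi\in\widehat X\setminus\{v\}$ is a limit of vertices $w\neq v$, so $d(v,\xi)\ge\tau(v)$ as well. We show $\tau(v)>0$ by induction on $\beta(v)$. We have $\tau(o)=t_0$. Let $v\neq o$. The edges at $v$ are one edge of positive length to $v^-$ and the edges to the children of $v$, of lengths $\rho(d(\pi(v),y))$ with $y\neq\pi(v)$. As $\rho$ is nondecreasing, these lengths are at least $\rho(\tau(\pi(v)))$, which is positive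 by Lemma~\ref{lem:tree}(c) and the induction hypothesis.
\end{proof}

\begin{remark}\label{rem:incomplete}
For $\rho(t)=\frac t{1+t}$ the tree $X$ is not complete. By Lemma~\ref{lem:tree}(c), for each $u\neq o$ there is a unique $k=h(u)\ge1$ with $\pi^k(u)=o$. Put $z_k=u\neq\pi^k(u)$, and for $j=k,k-1,\dots,1$ use Lemma~\ref{lem:tree}(a) to choose a child $z_{j-1}$ of $\pi^{j-1}(u)$ with $\pi(z_{j-1})=z_j$ and $d(\pi^{j-1}(u),z_{j-1})=\rho(d(\pi^j(u),z_j))$. Then $z_0$ is a child of $u$ with $\pi^k(z_0)=u$, so $h(z_0)=2k$, and $d(u,z_0)=\rho^k(d(o,u))<1/k$ because $\rho^k(t)=\frac t{1+kt}$. Starting from $p$ and repeating, we obtain a descending path with edge lengths less than $1,\frac12,\frac14,\dots$. Its vertices form a Cauchy sequence of distinct points, which has no limit in $X$ by Lemma~\ref{lem:isolated}.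
\end{remark}

The natural extension closes the graph $\{(\pi(u),u):u\neq o\}$ in $\widehat X\times\widehat X$. For $\xi\in\widehat X$ let $T\xi$ be the set of all $\eta\in\widehat X$ such that
\begin{equation}\label{eq:defT}
\text{for every }\varepsilon>0\text{ there is }u\in X\setminus\{o\}\text{ with }d(u,\eta)<\varepsilon\text{ and }d(\pi(u),\xi)<\varepsilon .
\end{equation}
Each $T\xi$ is closed: if $\eta$ is in its closure and $\varepsilon>0$, take $\eta'\in T\xi$ with $d(\eta,\eta')<\varepsilon/2$ and a vertex $u$ as in \eqref{eq:defT} for $\eta'$ and $\varepsilon/2$; this $u$ serves for $\eta$ and $\varepsilon$. To find points of $T\xi$, we approach $\xi$ by a rapidly converging sequence in $X$ and lift it through $\pi$ step by step.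

\begin{lemma}\label{lem:lift}
For every $\xi\in\widehat X$ the set $T\xi$ is nonempty, and $d(u,T\xi)\le\rho(d(\pi(u),\xi))$ for every $u\in X\setminus\{o\}$.
\end{lemma}

\begin{proof}
Let $u\neq o$ and $\varepsilon>0$. Choose $y_k\in X$ with $d(y_k,\xi)<\varepsilon2^{-k-1}$ for $k\ge1$, so that $d(y_k,y_{k+1})<\varepsilon2^{-k}$. Put $w_0=u$. By Lemma~\ref{lem:tree}(a) there are, successively, vertices $w_k\neq o$ with $\pi(w_k)=y_k$ for $k\ge1$ and $d(w_{k-1},w_k)=\rho(d(\pi(w_{k-1}),y_k))$. Since $\rho$ is nondecreasing, $d(w_0,w_1)\le\rho(d(\pi(u),\xi)+\varepsilon)$. Since $\rho(t)\le t$, we have $d(w_k,w_{k+1})\le d(y_k,y_{k+1})<\varepsilon2^{-k}$ for $k\ge1$. So $(w_k)$ is Cauchy, and its limit $w\in\widehat X$ has $d(w_1,w)\le\varepsilon$. From $w_k\to w$ and $\pi(w_k)=y_k\to\xi$ we get $w\in T\xi$. Thus $T\xi\neq\emptyset$ (take $u=p$) and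
\[
d(u,T\xi)\le\rho\big(d(\pi(u),\xi)+\varepsilon\big)+\varepsilon .
\]
Let $\varepsilon\to0$ and use the right-continuity of $\rho$.
\end{proof}

\begin{proposition}\label{prop:contract}
For all $\xi,\xi'\in\widehat X$ we have $H(T\xi,T\xi')\le\rho(d(\xi,\xi'))$.
\end{proposition}

\begin{proof}
Let $\eta\in T\xi$ and $\varepsilon>0$, and take $u$ as in \eqref{eq:defT}. Then $d(\pi(u),\xi')\le d(\xi,\xi')+\varepsilon$, so Lemma~\ref{lem:lift} and monotonicity give
\[
d(\eta,T\xi')\le d(\eta,u)+d(u,T\xi')\le\varepsilon+\rho\big(d(\xi,\xi')+\varepsilon\big).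
\]
Right-continuity gives $d(\eta,T\xi')\le\rho(d(\xi,\xi'))$. Take the supremum over $\eta\in T\xi$ and exchange $\xi$ and $\xi'$.
\end{proof}

These two limits are the only places where right-continuity is used: a distance in $\widehat X$ is approximated by distances in $X$ that may be slightly larger, and a jump of $\rho$ to the right of $d(\xi,\xi')$ would be inherited by the estimate.

\section{No fixed point at the boundary}\label{sec:nofix}

A \emph{ray} is a sequence of vertices $o=v_0,v_1,v_2,\dots$ in which $v_{i+1}$ is a child of $v_i$. Necessarily $v_1=p$. We write $\ell_i=d(v_i,v_{i+1})$, so $\ell_0=t_0$. We first show that a point of $\widehat X\setminus X$ lies at the end of a ray of finite length. Then we show that, if the point is fixed by $T$, its ray must contain edges at least as long as $t_0,t_1,t_2,\dots$, in this order.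

\begin{lemma}\label{lem:ray}
Let $\xi\in\widehat X\setminus X$. There is a ray $(v_i)$ such that
\begin{equation}\label{eq:ray}
d(a,\xi)\ge d(a,v_m)+\ell_m\qquad\text{for all }m\ge0\text{ and all }a\in X\setminus S_{v_{m+1}} .
\end{equation}
In particular $\sum_i\ell_i\le d(o,\xi)<\infty$.
\end{lemma}

\begin{proof}
Fix $a_n\in X$ with $a_n\to\xi$. Say that a vertex $v$ \emph{captures} the sequence if $a_n\in S_v$ for all large $n$. The root does. We claim that if $v$ captures the sequence, then so does a child of $v$. Let $r=d(v,\xi)$, which is positive because $\xi\notin X$, and take $N$ such that $a_n\in S_v$ and $d(a_n,\xi)<r/3$ for $n\ge N$. For such $n$ we have $d(a_n,v)>2r/3$, so $a_n\neq v$, and $a_n\in S_{w_n}$ for a unique child $w_n$ of $v$. If $w_n\neq w_m$ for some $n,m\ge N$, then $a_m\notin S_{w_n}$, and \eqref{eq:sep} gives $d(a_m,a_n)\ge d(v,a_n)>2r/3$. But $d(a_m,a_n)<2r/3$. So all $w_n$ with $n\ge N$ are equal to one child, which captures the sequence.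

By recursion there is a ray all of whose vertices capture the sequence. Let $a\notin S_{v_{m+1}}$. For large $n$ we have $a_n\in S_{v_{m+1}}$, so $d(a,a_n)\ge d(a,v_m)+\ell_m$ by \eqref{eq:sep}. Letting $n\to\infty$ gives \eqref{eq:ray}. With $a=o$ it reads $d(o,\xi)\ge\ell_0+\dots+\ell_m$.
\end{proof}

Finite length alone is no contradiction, by Remark~\ref{rem:incomplete}; the relation $\xi\in T\xi$ must be used. It says that there are vertices $u$ close to $\xi$ whose image $\pi(u)$ is also close to $\xi$. Fix an edge $\{v_j,v_{j+1}\}$ of the ray, walk down the tree from $v_{j+1}$ to such a vertex $u$, and watch the image under $\pi$. At the start the image lies outside $S_{v_{j+1}}$, because it is older than $v_{j+1}$. At the end it lies inside. So in some step the image jumps across the edge $\{v_j,v_{j+1}\}$, and by Lemma~\ref{lem:tree}(b) this step costs at least $\rho(\ell_j)$. On the ray $(x_k)$ of Example~\ref{ex:stages} the jump happens at once, in the step from $x_{j+1}$ to $x_{j+2}$, and costs exactly $\rho(\ell_j)$. In general it may be delayed but not avoided. The one thing to check is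 that the expensive step lies on the ray and not on the branch that leads from the ray to $u$.

\begin{lemma}\label{lem:cross}
Let $\xi\in\widehat X\setminus X$ satisfy $\xi\in T\xi$, and let $(v_i)$ be a ray as in Lemma~\ref{lem:ray}. For every $j\ge0$ there is $i>j$ with $\ell_i\ge\rho(\ell_j)$.
\end{lemma}

\begin{proof}
Let $S=S_{v_{j+1}}$, and note that $o\notin S$. By \eqref{eq:defT} there is $u\neq o$ such that $d(u,\xi)$ and $d(\pi(u),\xi)$ are less than $\rho(\ell_j)\le\ell_j$. By \eqref{eq:ray}, every vertex outside $S$ is at distance at least $\ell_j$ from $\xi$. Hence $u\in S$ and $\pi(u)\in S$.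

Let $v_{j+1}=z_0,z_1,\dots,z_r=u$ be the path from $v_{j+1}$ down to $u$. It lies in $S$, so $\pi(z_s)$ is defined for all $s$ and no edge of the path is $\{o,p\}$. We have $\pi(z_0)\notin S$ by Lemma~\ref{lem:tree}(c), and $\pi(z_r)\in S$. So there is $s<r$ with $\pi(z_s)\notin S$ and $\pi(z_{s+1})\in S$. By \eqref{eq:sep}, $d(\pi(z_s),\pi(z_{s+1}))\ge\ell_j$. Lemma~\ref{lem:tree}(b) and the monotonicity of $\rho$ give
\begin{equation}\label{eq:long}
d(z_s,z_{s+1})=\rho\big(d(\pi(z_s),\pi(z_{s+1}))\big)\ge\rho(\ell_j).
\end{equation}

The path from $o$ to $u$ is finite, so there is a largest $m$ with $u\in S_{v_m}$, and $m\ge j+1$. The vertices $v_{j+1},\dots,v_m$ lie on the path from $o$ to $u$, so the path $(z_s)$ consists of the ray edges $\{v_i,v_{i+1}\}$ with $j+1\le i<m$, followed by the path from $v_m$ to $u$. Since $u\notin S_{v_{m+1}}$, inequality \eqref{eq:ray} with $a=u$ gives $d(u,v_m)\le d(u,\xi)<\rho(\ell_j)$. Every edge between $v_m$ and $u$ is therefore shorter than $\rho(\ell_j)$, and the edge in \eqref{eq:long} is a ray edge $\{v_i,v_{i+1}\}$ with $i\ge j+1$.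
\end{proof}

\begin{proposition}\label{prop:nofix}
If $\sum_kt_k=\infty$, then $T$ has no fixed point in $\widehat X$.
\end{proposition}

\begin{proof}
Suppose $\xi\in T\xi$. If $\xi\in X$, take $u$ as in \eqref{eq:defT} with $\eta=\xi$ and $\varepsilon=\tau(\xi)$. Lemma~\ref{lem:isolated} gives $u=\xi=\pi(u)$, contrary to Lemma~\ref{lem:tree}(c).

Let $\xi\notin X$, with ray $(v_i)$. Lemma~\ref{lem:cross} gives indices $0=j_0<j_1<j_2<\cdots$ with $\ell_{j_{k+1}}\ge\rho(\ell_{j_k})$. We have $\ell_{j_0}=t_0$, and $\ell_{j_k}\ge t_k$ implies $\ell_{j_{k+1}}\ge\rho(t_k)=t_{k+1}$ by monotonicity. The indices $j_k$ are distinct, so $\sum_i\ell_i\ge\sum_kt_k=\infty$, contrary to Lemma~\ref{lem:ray}.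
\end{proof}

\begin{remark}
If $\sum_kt_k<\infty$, the map $T$ does have a fixed point. The ray $(x_k)$ of Example~\ref{ex:stages} is then Cauchy, and its limit $\xi$ satisfies $\xi\in T\xi$, since $x_{k+1}\to\xi$ and $\pi(x_{k+1})=x_k\to\xi$.
\end{remark}

\section{Bounded examples and the dichotomy}\label{sec:end}

When $\sum_kt_k=\infty$, the space $\widehat X$ is unbounded, as it contains the ray $(x_k)$. Truncating the metric at $t_0$ makes it bounded, but it also lowers the right side $\rho(d(x,y))$ of the contraction inequality, unless $\rho$ is constant beyond $t_0$. So we truncate $\rho$ first.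

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\rho_0(t)=\rho(\min(t,t_0))$. This function is nondecreasing and right-continuous, $\rho_0(0)=0$, and $0<\rho_0(t)\le\rho(t)\le t$ for $t>0$; so it is admissible. It agrees with $\rho$ on $[0,t_0]$, an interval that $\rho$ maps into itself, so $\rho_0^k(t_0)=\rho^k(t_0)$ for all $k$. Apply Sections~\ref{sec:tree}--\ref{sec:nofix} to $\rho_0$ and $t_0$. We obtain a complete space $(\widehat X,d)$ and a map $T$ with nonempty closed values, without a fixed point, and with $H(T\xi,T\xi')\le\rho_0(d(\xi,\xi'))$.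

Let $d'=\min(d,t_0)$. It is a metric, because $\min(a+b,t_0)\le\min(a,t_0)+\min(b,t_0)$ for $a,b\ge0$. It coincides with $d$ whenever one of the two is less than $t_0$, so it has the same Cauchy sequences, convergent sequences and closed sets. Hence $(\widehat X,d')$ is complete, of diameter at most $t_0$, and the values of $T$ remain closed. From $d'\le d$ we get $H'\le H$ for the Hausdorff distance $H'$ of $d'$, and therefore
\[
H'(T\xi,T\xi')\le\rho_0(d(\xi,\xi'))=\rho(d'(\xi,\xi')). \qedhere
\]
\end{proof}

To prove part (2) of Theorem~\ref{thm:dichotomy} we cannot take $\rho=\psi$: an L-function need not be right-continuous, and \eqref{eq:contraction} is a strict inequality. Instead we build $\rho$ from a sequence that violates (S), as the smallest nondecreasing function that maps each term to the next.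

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}(2)]
Let $\psi$ be nondecreasing, and let $t_k>0$ satisfy $t_{k+1}<\psi(t_k)$ and $\sum_kt_k=\infty$. By Lemma~\ref{lem:L}, $(t_k)$ decreases strictly to $0$, so the intervals $I_0=[t_0,\infty)$ and $I_k=[t_k,t_{k-1})$, $k\ge1$, partition $(0,\infty)$. Define $\rho(0)=0$ and $\rho(t)=t_{k+1}$ for $t\in I_k$. Then $\rho$ is nondecreasing, and $0<\rho(t)=t_{k+1}<t_k\le t$ on $I_k$. It is right-continuous at each $t>0$, being constant on an interval $[t,t+\delta]$, and at $0$, because $\rho(t)\le t$. So $\rho$ is admissible. Since $t_k\in I_k$, we have $\rho(t_k)=t_{k+1}$, hence $\rho^k(t_0)=t_k$ and $\sum_k\rho^k(t_0)=\infty$. For $t\in I_k$,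
\[
\psi(t)\ge\psi(t_k)>t_{k+1}=\rho(t),
\]
so $\rho<\psi$ on $(0,\infty)$. This is the only use of the monotonicity of $\psi$: the sequence itself gives $\rho<\psi$ only at the points $t_k$. Theorem~\ref{thm:main} now yields a map $T$ with nonempty closed values on a bounded complete space, without a fixed point, and with $H(Tx,Ty)\le\rho(d(x,y))<\psi(d(x,y))$ for $x\neq y$.
\end{proof}

\begin{example}\label{ex:family}
For $c>0$ let $\psi_c(t)=t(1+t^c)^{-1/c}$. Then every $\psi_c$-contraction has a fixed point if and only if $c<1$. Indeed, $\psi_c$ is continuous, $\psi_c(0)=0$, $0<\psi_c(t)<t$ for $t>0$, and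
\[
\psi_c(t)^{-c}=t^{-c}+1\qquad(t>0).
\]
This identity shows that $\psi_c$ is strictly increasing and that $\psi_c^k(t)=(t^{-c}+k)^{-1/c}$. So $\psi_c$ is a nondecreasing L-function, and by Theorem~\ref{thm:dichotomy} it suffices to decide (S). Let $c<1$ and $t_{k+1}<\psi_c(t_k)$ for all $k$. By induction and monotonicity, $t_k\le\psi_c^k(t_0)=(t_0^{-c}+k)^{-1/c}$, which is summable because $1/c>1$; so (S) holds. Let $c\ge1$ and $t_k=(1+2k)^{-1/c}$. Then $t_{k+1}^{-c}=t_k^{-c}+2>\psi_c(t_k)^{-c}$, that is, $t_{k+1}<\psi_c(t_k)$, while $t_k\ge(1+2k)^{-1}$ gives $\sum_kt_k=\infty$; so (S) fails.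
\end{example}

\begin{thebibliography}{1}

\bibitem{source}
\emph{On Characterizations of Meir-Keeler Contractive Maps},
\texttt{http://math.gmu.edu/\~{}tlim/contractive.pdf}.

\end{thebibliography}
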